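\title{Curvature comparison for Laplace eigenvalues on the two-sphere and Simon's conjecture}

\begin{abstract}
We prove Simon's conjecture: a conformal minimal immersion of $S^2$ into a unit sphere whose Gaussian curvature lies between $\frac{2}{(s+1)(s+2)}$ and $\frac{2}{s(s+1)}$ for some integer $s\ge 1$ has constant curvature and is a Veronese immersion. The proof is intrinsic. For a metric on $S^2$, a bound $K\ge\kappa>0$ forces every eigenvalue of the Laplacian to be at least the corresponding eigenvalue of the round sphere of curvature $\kappa$, a bound $K\le\kappa$ forces it to be at most that eigenvalue, and for the positive eigenvalues the inequalities are strict unless $K\equiv\kappa$. Under the pinching hypothesis this excludes the eigenvalue $2$ unless $K$ is constant. Deformations of the Veronese immersions show that the endpoints of the pinching interval are sharp.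
\end{abstract}

\section{Introduction}

Let $S^2=\mathbb{C}P^1$ be the Riemann sphere, and let $S^N(1)\subset\mathbb{R}^{N+1}$, $N\ge2$, be the unit sphere with its round metric. All maps and metrics are smooth. For an immersion $\psi:S^2\to S^N(1)$ we write $K(\psi)$ for the Gaussian curvature of the induced metric $g$; it is a function on $S^2$. The immersion is \emph{conformal} if $g$ is conformal to the complex structure of $S^2$, and \emph{linearly full} in a totally geodesic subsphere $S^k\subset S^N$ if its image lies in $S^k$ and in no hyperplane section of $S^k$. This paper determines which curvature functions can occur when $\psi$ is minimal and $K(\psi)$ is pinched between two consecutive admissible constants.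

The link between minimality and curvature that we use is spectral. Let $\Delta_g$ be the Laplace--Beltrami operator, with the sign for which $-\Delta_g\ge0$. Viewing $\psi$ as an $\mathbb{R}^{N+1}$-valued function, one has $\Delta_g\psi=2H-2\psi$, where $H$ is the mean curvature vector of $\psi$ in $S^N(1)$. Hence (Takahashi's theorem)
\begin{equation}\label{eq:takahashi}
\psi \text{ is minimal}\iff \Delta_g\psi=-2\psi .
\end{equation}
Since $|\psi|=1$, some component of $\psi$ is not zero, so $2$ is an eigenvalue of $-\Delta_g$ for every minimal immersion.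

Let $g_0$ be the round metric of curvature $1$ on $S^2\subset\mathbb{R}^3$. The eigenvalues of $-\Delta_{g_0}$ are the numbers $m(m+1)$, $m\ge0$, and the eigenspace of $m(m+1)$ is the space $\mathcal H_m$ of restrictions to $S^2$ of homogeneous harmonic polynomials of degree $m$ on $\mathbb{R}^3$, which has dimension $2m+1$. If $K(\psi)$ is a constant $K$, then $K>0$ by the Gauss--Bonnet theorem, the eigenvalues of $-\Delta_g$ are $Km(m+1)$, and one of them is $2$. So the only possible constant values are
\[
K=\frac{2}{t(t+1)},\quad t\ge1,\qquad\text{that is,}\qquad 1,\ \tfrac13,\ \tfrac16,\ \tfrac1{10},\ \dots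
\]
Each value occurs. Take an $L^2$-orthonormal basis $f_0,\dots,f_{2t}$ of $\mathcal H_t$. The function $\sum_i f_i^2$ does not depend on the basis, so it is invariant under rotations and therefore constant; rescale the $f_i$ by a common factor so that it equals $1$. The map
\[
V_t=(f_0,\dots,f_{2t}):S^2\to S^{2t}(1)
\]
is the \emph{Veronese immersion}. It is a linearly full conformal minimal immersion with induced metric $\frac{t(t+1)}2g_0$, so that $K(V_t)\equiv\frac2{t(t+1)}$; these facts are rederived in Section~\ref{sec:veronese}. Another orthonormal basis changes $V_t$ by an isometry of $S^{2t}$, and $V_1$ is the identity of $S^2$ for the basis of coordinate functions.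

No constant lies strictly between two consecutive values $\frac2{(s+1)(s+2)}$ and $\frac2{s(s+1)}$. It is natural to ask whether a nonconstant curvature function can take all its values in such an interval. Simon's conjecture, as stated in \cite{source}, says that it cannot. Our main result is that the conjecture holds for all $N$ and $s$.

\begin{theorem}[Simon's conjecture]\label{thm:simon}
Let $N\ge2$ and $s\ge1$ be integers, and let $\psi:S^2\to S^N(1)$ be a conformal minimal immersion with
\[
\frac{2}{(s+1)(s+2)}\le K(\psi)\le\frac{2}{s(s+1)}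
\]
at every point. Then $K(\psi)\equiv\frac2{t(t+1)}$ with $t=s$ or $t=s+1$. Moreover $2t\le N$ and
\[
\psi=Q\circ\iota\circ V_t\circ\sigma ,
\]
where $\iota:S^{2t}(1)\hookrightarrow S^N(1)$ is a totally geodesic inclusion, $Q$ is an isometry of $S^N(1)$ and $\sigma$ is a conformal diffeomorphism of $S^2$.
\end{theorem}

Thus, up to isometries of $S^N$ and conformal reparametrizations, $\psi$ is the Veronese immersion, linearly full in $S^{2s}$ or $S^{2(s+1)}$. When $2s>N$ no immersion satisfies the hypothesis.

Here is a reason to expect the theorem. On a round sphere whose curvature $\kappa$ lies strictly inside the pinching interval, $\kappa s(s+1)<2<\kappa(s+1)(s+2)$, so $2$ falls into a gap of the spectrum. If each eigenvalue were a monotone function of the curvature, in the sense of pointwise bounds, the same would hold for a variable curvature with values in the interval. On $S^2$ this monotonicity is true. We list eigenvalues with multiplicity, starting from index $0$. Since $\dim\mathcal H_0+\dots+\dim\mathcal H_{n-1}=n^2$, the eigenvalues of $-\Delta_{g_0}$ are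
\[
\lambda_k^\circ=n(n+1)\qquad\text{for } n^2\le k<(n+1)^2 .
\]

\begin{theorem}[Spectral comparison]\label{thm:comparison}
Let $g$ be a Riemannian metric on $S^2$ with Gaussian curvature $K$, let $0=\lambda_0<\lambda_1\le\lambda_2\le\cdots$ be the eigenvalues of $-\Delta_g$, and let $\kappa>0$.
\begin{enumerate}
\item[(a)] If $K\ge\kappa$, then $\lambda_k\ge\kappa\lambda_k^\circ$ for all $k$.
\item[(b)] If $K\le\kappa$, then $\lambda_k\le\kappa\lambda_k^\circ$ for all $k$.
\end{enumerate}
If $K\not\equiv\kappa$, the inequalities in \emph{(a)} and \emph{(b)} are strict for every $k\ge1$.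
\end{theorem}

The curvature statement in Theorem~\ref{thm:simon} is the case $\lambda=2$ of the following consequence, in which no immersion appears.

\begin{theorem}\label{thm:gap}
Let $g$ be a Riemannian metric on $S^2$ with Gaussian curvature $K$, let $\lambda>0$ be an eigenvalue of $-\Delta_g$, and let $s\ge1$ be an integer. If
\[
\frac{\lambda}{(s+1)(s+2)}\le K\le\frac{\lambda}{s(s+1)}
\]
everywhere, then $K$ is identically equal to one of the two bounds.
\end{theorem}

The pinching interval cannot be enlarged.

\begin{theorem}[Sharpness]\label{thm:sharp}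
For every integer $t\ge2$ and every $\delta>0$ there is a linearly full conformal minimal immersion $S^2\to S^{2t}(1)$ with nonconstant curvature $K$ and $\bigl|K-\frac2{t(t+1)}\bigr|<\delta$. Hence in Theorem~\ref{thm:simon} the lower endpoint cannot be decreased for any $s\ge1$, and the upper endpoint cannot be increased for any $s\ge2$.
\end{theorem}

For $s=1$ the upper bound is no restriction. If $\mathrm{II}$ is the second fundamental form of a minimal immersion and $e_1,e_2$ is an orthonormal tangent frame, the Gauss equation gives $K=1-|\mathrm{II}(e_1,e_1)|^2-|\mathrm{II}(e_1,e_2)|^2\le1$.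

The difficulty in Theorem~\ref{thm:comparison} is that the curvature is not visible in the Rayleigh quotient of $-\Delta_g$. For $g=e^{2u}g_0$ the Dirichlet integral does not depend on $u$, so a pointwise bound on $u$ would compare the spectra; but a bound on $K$ gives no such bound on $u$ with the right constant. For example, the pullback of $g_0$ by a M\"obius transformation that is not a rotation has $K\equiv1$ and area $4\pi$, so its conformal factor is larger than $1$ at some points and smaller at others. We therefore move the eigenvalue problem to another space. Differentiating an eigenfunction in the direction $\partial_z$ gives an eigensection of an operator on differentials, and that operator equals a nonnegative operator of the same shape as the Laplacian plus multiplication by $K$. There the min-max principle applies. The step can be repeated, and on $S^2$ the number of eigensections lost at each step is the same for all metrics.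

Section~\ref{sec:ladder} sets up these operators, Section~\ref{sec:first} works out the case $s=1$, and Section~\ref{sec:comparison} proves Theorems~\ref{thm:comparison} and~\ref{thm:gap}. Section~\ref{sec:veronese} treats constant curvature and completes the proof of Theorem~\ref{thm:simon}. Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.

\section{A ladder of operators on differentials}\label{sec:ladder}

Let $g$ be a metric on $S^2$ and fix an orientation. Oriented isothermal coordinates $z=x+iy$ make $S^2$ a Riemann surface, which by the uniformization theorem is biholomorphic to $\mathbb{C}P^1$. In a holomorphic coordinate, $g=\rho\,|dz|^2$ with $\rho>0$, the area element is $dA=\rho\,dx\,dy$, and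
\begin{equation}\label{eq:local}
\Delta_g=\frac4\rho\,\partial_z\partial_{\bar z},\qquad K=-\frac2\rho\,(\log\rho)_{z\bar z}.
\end{equation}

For $j\ge0$ let $\Omega^j$ be the space of smooth \emph{$j$-differentials}, that is, of smooth sections of the $j$-th tensor power of the canonical bundle $T^{*1,0}S^2$. An element $\omega\in\Omega^j$ is written locally as $\omega=\varphi\,dz^j$ with a smooth complex function $\varphi$. Under a holomorphic change of coordinate $z=z(w)$, the coefficient $\varphi$ is replaced by $\varphi\cdot(z')^j$ and $\rho$ by $\rho|z'|^2$. The space $\Omega^0$ consists of the smooth complex functions. The pointwise norm $|\omega|^2=|\varphi|^2\rho^{-j}$ does not depend on the coordinate, and we use the inner product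
\[
\langle\varphi\,dz^j,\chi\,dz^j\rangle=\int_{S^2}\varphi\bar\chi\,\rho^{-j}\,dA .
\]
Define
\begin{align*}
D&:\Omega^j\to\Omega^{j+1}, & D(\varphi\,dz^j)&=\rho^j\partial_z(\rho^{-j}\varphi)\,dz^{j+1}=\bigl(\varphi_z-j(\log\rho)_z\varphi\bigr)dz^{j+1},\\
D^*&:\Omega^{j+1}\to\Omega^{j}, & D^*(\chi\,dz^{j+1})&=-\rho^{-1}\chi_{\bar z}\,dz^j .
\end{align*}
The operator $D$ is the $(1,0)$-part of the Levi-Civita connection; on functions, $Df=f_z\,dz$. Both formulas are independent of the coordinate. Indeed, under $z=z(w)$ the function $\rho^{-j}\varphi$ is multiplied by the antiholomorphic factor $(\overline{z'})^{-j}$, which commutes with $\partial_w=z'\partial_z$, so the coefficient of $D\omega$ is multiplied by $|z'|^{2j}(\overline{z'})^{-j}z'=(z')^{j+1}$. Likewise $\partial_{\bar w}=\overline{z'}\,\partial_{\bar z}$ commutes with $(z')^{j+1}$, so $\rho^{-1}\chi_{\bar z}$ is multiplied by $|z'|^{-2}\,\overline{z'}\,(z')^{j+1}=(z')^j$. The operator $D^*$ is the formal adjoint of $D$: by a partition of unity we may take $\varphi$ supported in one chart, and then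
\[
\langle D(\varphi\,dz^j),\chi\,dz^{j+1}\rangle=\int\partial_z(\rho^{-j}\varphi)\,\bar\chi\,dx\,dy=-\int\rho^{-j}\varphi\,\overline{\chi_{\bar z}}\,dx\,dy=\langle\varphi\,dz^j,D^*(\chi\,dz^{j+1})\rangle .
\]

On $\Omega^j$ there are two natural second-order operators,
\[
A_j=2D^*D\quad(j\ge0),\qquad B_j=2DD^*\quad(j\ge1),
\]
with $\langle A_j\omega,\omega\rangle=2\|D\omega\|^2$ and $\langle B_j\omega,\omega\rangle=2\|D^*\omega\|^2$. Their difference is where the curvature enters.

\begin{lemma}\label{lem:commutator}
We have $A_0=-\frac12\Delta_g$, and $B_j=A_j+jK$ for $j\ge1$.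
\end{lemma}

\begin{proof}
In terms of coefficients,
\begin{align*}
D^*D\varphi&=-\rho^{-1}\bigl[\varphi_{z\bar z}-j(\log\rho)_{z}\varphi_{\bar z}-j(\log\rho)_{z\bar z}\varphi\bigr],\\
DD^*\varphi&=-\rho^{j-1}\partial_z\bigl(\rho^{-j}\varphi_{\bar z}\bigr)=-\rho^{-1}\bigl[\varphi_{z\bar z}-j(\log\rho)_z\varphi_{\bar z}\bigr]\qquad(j\ge1).
\end{align*}
For $j=0$ the first line gives $A_0=-2\rho^{-1}\partial_z\partial_{\bar z}$. For $j\ge1$ subtraction gives $B_j-A_j=-2j\rho^{-1}(\log\rho)_{z\bar z}$. Now use \eqref{eq:local}.
\end{proof}

The operators $A_j$ and $B_j$ are formally self-adjoint, nonnegative, and elliptic, with leading part $-2\rho^{-1}\partial_z\partial_{\bar z}$. We recall the standard spectral theory of such an operator $P$ on a Hermitian line bundle over a compact surface. Its spectrum is a sequence of eigenvalues $\mu_0(P)\le\mu_1(P)\le\cdots\to\infty$, listed with complex multiplicity, the eigensections are smooth, and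
\begin{equation}\label{eq:minmax}
\mu_k(P)=\min_{\dim U=k+1}\ \max_{0\ne\omega\in U}\frac{\langle P\omega,\omega\rangle}{\|\omega\|^2},
\end{equation}
where $U$ runs over complex subspaces of smooth sections. In particular, if $q$ is a smooth real function and $q\ge q_0$ for a constant $q_0$, then $\mu_k(P+q)\ge\mu_k(P)+q_0$, and the reverse inequality holds if $q\le q_0$. Since $\Delta_g$ is a real operator, its complex and real multiplicities agree, so $\lambda_k=2\mu_k(A_0)$.

The next lemma is where the proof of Theorem~\ref{thm:comparison} uses that the surface is a sphere. The dimensions of the kernels do not depend on $g$.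

\begin{lemma}\label{lem:kernels}
Let $z$ be the standard coordinate on $\mathbb{C}\subset\mathbb{C}P^1$ and let $j\ge0$.
\begin{enumerate}
\item[(i)] $\ker A_j=\{\rho^j\,\overline{p(z)}\,dz^j:\ p \text{ a polynomial of degree at most } 2j\}$. Thus $\dim\ker A_j=2j+1$, and a nonzero element of $\ker A_j$ has finitely many zeros.
\item[(ii)] An element of $\Omega^{j+1}$ with holomorphic coefficients is zero. Thus $\ker B_{j+1}=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $w=1/z$, so that $z'=-w^{-2}$.

(i) We have $A_j\omega=0$ if and only if $D\omega=0$, that is, if and only if $h=\rho^{-j}\bar\varphi$ is holomorphic in every chart. In the coordinate $w$ the function $h$ becomes $(z')^{-j}h=(-1)^jw^{2j}h(1/w)$. If this is smooth at $w=0$, then $|h(z)|\le C|z|^{2j}$ for large $|z|$, so the entire function $h$ is a polynomial of degree at most $2j$. Conversely, for such a polynomial $w^{2j}h(1/w)$ is a polynomial in $w$.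

(ii) Let $\chi\,dz^{j+1}$ have holomorphic coefficients. In the coordinate $w$ the coefficient is $\pm w^{-2j-2}\chi(1/w)$. It is bounded near $w=0$, so the entire function $\chi$ tends to $0$ at infinity and vanishes by Liouville's theorem. Finally, $B_{j+1}\omega=0$ if and only if $D^*\omega=0$, which says that the coefficients of $\omega$ are holomorphic.
\end{proof}

The operators $D^*D$ and $DD^*$ have the same nonzero spectrum, so Lemma~\ref{lem:kernels} turns into an exact shift of indices.

\begin{lemma}\label{lem:shift}
For $j\ge0$ we have $\mu_k(A_j)=0$ for $0\le k\le 2j$, and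
\[
\mu_{k+2j+1}(A_j)=\mu_k(B_{j+1})\qquad(k\ge0).
\]
\end{lemma}

\begin{proof}
From the definitions, $B_{j+1}D=DA_j$ and $A_jD^*=D^*B_{j+1}$. So for $\mu>0$ the operator $D$ maps the $\mu$-eigenspace of $A_j$ to that of $B_{j+1}$, the operator $\frac2\mu D^*$ maps it back, and both compositions are the identity. The positive eigenvalues therefore agree with multiplicity. By Lemma~\ref{lem:kernels}, $A_j$ has in addition exactly $2j+1$ zero eigenvalues and $B_{j+1}$ has none.
\end{proof}

Lemmas~\ref{lem:commutator} and~\ref{lem:shift} describe one step of the ladder: the spectrum of $A_{j-1}$ with its $2j-1$ zeros removed is the spectrum of $A_j+jK$. For $g=g_0$ the step is an exact shift. The table shows the first eigenvalues of $2A_j$ in that case; each row arises from the one above it by deleting the zero and subtracting $2j$, and an entry in column $m$ has multiplicity $2m+1$.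
\begin{center}
\begin{tabular}{c|cccc}
 & $m=0$ & $m=1$ & $m=2$ & $m=3$\\ \hline
$2A_0$ & $0$ & $2$ & $6$ & $12$\\
$2A_1$ &  & $0$ & $4$ & $10$\\
$2A_2$ &  &  & $0$ & $6$\\
$2A_3$ &  &  &  & $0$
\end{tabular}
\end{center}
After $n$ steps the eigenspace $\mathcal H_n\otimes\mathbb{C}$ has been carried onto $\ker A_n$. For a general metric, $\ker A_n$ still has dimension $2n+1$ and takes over the role of $\mathcal H_n$. It controls the lowest $2n+1$ eigenvalues of $B_n$, with rigidity.

\begin{lemma}\label{lem:bottom}
Let $n\ge1$ and $\kappa>0$.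
\begin{enumerate}
\item[(a)] If $K\ge\kappa$, then $\mu_0(B_n)\ge n\kappa$.
\item[(b)] If $K\le\kappa$, then $\mu_{2n}(B_n)\le n\kappa$.
\end{enumerate}
Both inequalities are strict if $K\not\equiv\kappa$.
\end{lemma}

\begin{proof}
If $K\not\equiv\kappa$, the set $\{K\ne\kappa\}$ is open and nonempty, and a nonzero $\omega\in\ker A_n$ has finitely many zeros. Therefore
\begin{equation}\label{eq:positive}
\int|K-\kappa|\,|\omega|^2\,dA>0\qquad\text{if } K\not\equiv\kappa \text{ and } 0\ne\omega\in\ker A_n .
\end{equation}

(a) Let $\omega$ be an eigensection of $B_n$ for $\mu_0(B_n)$ with $\|\omega\|=1$. By Lemma~\ref{lem:commutator},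
\[
\mu_0(B_n)-n\kappa=\langle A_n\omega,\omega\rangle+n\int(K-\kappa)|\omega|^2\,dA .
\]
Both terms on the right are nonnegative. If both vanish, then $\omega\in\ker A_n$, and \eqref{eq:positive} forces $K\equiv\kappa$.

(b) Apply \eqref{eq:minmax} with $U=\ker A_n$, which has dimension $2n+1$. On $U$ the operator $B_n$ acts as multiplication by $nK$, so
\[
\mu_{2n}(B_n)-n\kappa\le\max_{\omega\in U,\ \|\omega\|=1}\ n\int(K-\kappa)|\omega|^2\,dA\le0 .
\]
The maximum is attained, and by \eqref{eq:positive} it is negative if $K\not\equiv\kappa$.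
\end{proof}

\section{The first gap: $\frac13\le K\le1$}\label{sec:first}

The case $s=1$, $\lambda=2$ of Theorem~\ref{thm:gap} shows the whole mechanism. Let $\frac13\le K\le1$ with $K\not\equiv\frac13$ and $K\not\equiv1$. On the round sphere the spectrum begins $0,2,2,2,6$, so the jump occurs between $\lambda_3$ and $\lambda_4$. We show that $\lambda_3<2<\lambda_4$, so that $2$ is not an eigenvalue.

The upper bound takes one step. Differentiation removes the constants, which form $\ker A_0$, and lowers the index by one: $\frac12\lambda_3=\mu_3(A_0)=\mu_2(B_1)$. To bound $\mu_2(B_1)$ from above we need three test differentials, and $\ker A_1$ supplies $\rho\,dz$, $\rho\bar z\,dz$ and $\rho\bar z^2dz$. To see what they are, take the round metric, $\rho=4(1+|z|^2)^{-2}$, with the coordinate functions $x_1+ix_2=\frac{2z}{1+|z|^2}$ and $x_3=\frac{|z|^2-1}{|z|^2+1}$. Then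
\[
D(x_1+ix_2)=\tfrac12\rho\,dz,\qquad Dx_3=\tfrac12\rho\bar z\,dz,\qquad D(x_1-ix_2)=-\tfrac12\rho\bar z^2dz .
\]
So the test differentials are the derivatives of the first eigenfunctions in the round case, and they exist, by the same formula in $\rho$, for every metric. On their span $B_1=A_1+K$ acts as $K\le1$, and Lemma~\ref{lem:bottom}(b) gives $\mu_2(B_1)<1$. Hence $\lambda_3<2$.

The lower bound takes two steps. The first gives
\[
\tfrac12\lambda_4=\mu_4(A_0)=\mu_3(B_1)=\mu_3(A_1+K)\ge\tfrac13+\mu_3(A_1).
\]
The operator $A_1$ has exactly three zero eigenvalues, so $\mu_3(A_1)$ is its first positive eigenvalue, and differentiating once more identifies it with $\mu_0(B_2)$. Since $B_2=A_2+2K$, Lemma~\ref{lem:bottom}(a) gives $\mu_0(B_2)>\frac23$. Hence $\frac12\lambda_4>\frac13+\frac23=1$.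

The two steps consume $1+3=4$ indices and gain $\kappa+2\kappa$. In general, $n$ steps consume $1+3+\dots+(2n-1)=n^2$ indices and gain $\kappa(1+2+\dots+n)=\frac12\kappa n(n+1)$, which matches the round spectrum exactly.

\section{Comparison of eigenvalues}\label{sec:comparison}

\begin{proof}[Proof of Theorem~\ref{thm:comparison}]
For $k=0$ both sides vanish. Let $n\ge1$. The indices $k$ with $\lambda_k^\circ=n(n+1)$ are $n^2\le k\le(n+1)^2-1$, and $\lambda_k$ is nondecreasing in $k$. So it suffices to bound $\lambda_{n^2}$ from below in case (a) and $\lambda_{(n+1)^2-1}$ from above in case (b).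

(a) Let $K\ge\kappa$. By Lemmas~\ref{lem:shift} and~\ref{lem:commutator} and the min-max principle,
\[
\mu_{k+2j-1}(A_{j-1})=\mu_k(A_j+jK)\ge j\kappa+\mu_k(A_j)\qquad(j\ge1,\ k\ge0).
\]
Since $m^2=(m-1)^2+(2m-1)$, induction on $m$ gives
\begin{equation}\label{eq:lower}
\mu_{k+m^2}(A_0)\ge\tfrac12\kappa\,m(m+1)+\mu_k(A_m)\qquad(m,k\ge0).
\end{equation}
Take $m=n-1$ and $k=2n-1$, so that $k+m^2=n^2$. Lemma~\ref{lem:shift} gives $\mu_{2n-1}(A_{n-1})=\mu_0(B_n)$, and Lemma~\ref{lem:bottom}(a) gives
\[
\tfrac12\lambda_{n^2}\ge\tfrac12\kappa\,n(n-1)+\mu_0(B_n)\ge\tfrac12\kappa\,n(n-1)+n\kappa=\tfrac12\kappa\,n(n+1),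
\]
with strict inequality if $K\not\equiv\kappa$.

(b) Let $K\le\kappa$. Now $\mu_k(A_j+jK)\le j\kappa+\mu_k(A_j)$, and the same induction gives \eqref{eq:lower} with $\le$ in place of $\ge$. Take $m=n-1$ and $k=4n-1$, so that $k+m^2=(n+1)^2-1$. Since $4n-1=2n+(2n-1)$, Lemma~\ref{lem:shift} gives $\mu_{4n-1}(A_{n-1})=\mu_{2n}(B_n)$, and Lemma~\ref{lem:bottom}(b) gives
\[
\tfrac12\lambda_{(n+1)^2-1}\le\tfrac12\kappa\,n(n-1)+\mu_{2n}(B_n)\le\tfrac12\kappa\,n(n+1),
\]
with strict inequality if $K\not\equiv\kappa$.
\end{proof}

\begin{remark}
Part (b) needs no lower bound on $K$, which may be negative somewhere. It does need the topology of the sphere: a flat torus satisfies $K\le\kappa$ for every $\kappa>0$, while $\lambda_1\le2\kappa$ fails for small $\kappa$.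
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:gap}]
Put $a=\frac\lambda{(s+1)(s+2)}$ and $b=\frac\lambda{s(s+1)}$, and suppose that $K\not\equiv a$ and $K\not\equiv b$. Let $k=(s+1)^2-1\ge 1$, so that $\lambda_k^\circ=s(s+1)$ and $\lambda^\circ_{k+1}=(s+1)(s+2)$. The strict forms of Theorem~\ref{thm:comparison}(b) with $\kappa=b$ and of Theorem~\ref{thm:comparison}(a) with $\kappa=a$ give
\[
\lambda_k<b\,s(s+1)=\lambda=a\,(s+1)(s+2)<\lambda_{k+1}.
\]
So $\lambda$ lies strictly between two consecutive eigenvalues and is not an eigenvalue, a contradiction.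
\end{proof}

\section{Constant curvature and the Veronese frame}\label{sec:veronese}

Once the curvature is the constant $\frac2{t(t+1)}$, the components of the immersion lie in $\mathcal H_t$, so the immersion has the form $MV_t$ for a constant matrix $M$. The condition $|MV_t|=1$ says that the quadratic form of $M^TM-I$ vanishes on the image of $V_t$. To conclude that $M$ is an isometry we must know that the products $f_if_k$, $i\le k$, satisfy no linear relation. We prove this by differentiating a relation $W(V_t,V_t)\equiv0$ until the derivatives of $V_t$ span the whole space. The frame obtained in this way is also the basis of Section~\ref{sec:sharp}.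

Let $(\cdot,\cdot)$ be the complex bilinear extension to $\mathbb{C}^{2t+1}$ of the Euclidean inner product. Thus $|v|^2=(v,\bar v)$, and $v,w$ are Hermitian orthogonal when $(v,\bar w)=0$. Fix $t\ge1$ and put
\[
c=\frac2{t(t+1)},\qquad V=V_t,\qquad g=\frac1c\,g_0=\rho\,|dz|^2 .
\]
The metric $g$ has curvature $c$, and $\Delta_gV=c\,\Delta_{g_0}V=-2V$. Let $D$, $D^*$, $A_j$, $B_j$ be the operators of Section~\ref{sec:ladder} for $g$, acting componentwise on vector-valued differentials. Define $v_j$ by $D^jV=v_j\,dz^j$ for $j\ge0$, so that $v_0=V$, and put $v_{-j}=\overline{v_j}$. The vector $v_j$ depends on the coordinate, but only through a nonzero scalar factor. Let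
\[
\alpha_j=\frac12\Bigl(1-\frac{j(j+1)}{t(t+1)}\Bigr),\qquad\text{so that}\qquad \alpha_0=\tfrac12,\quad \alpha_0,\dots,\alpha_{t-1}>0,\quad\alpha_t=0 .
\]

\begin{lemma}\label{lem:frame-derivatives}
For $j\ge0$,
\begin{align}
\partial_zv_j&=v_{j+1}+j(\log\rho)_z\,v_j, & \partial_{\bar z}v_{j+1}&=-\alpha_j\rho\,v_j,\label{eq:up}\\
\partial_{\bar z}v_{-j}&=v_{-j-1}+j(\log\rho)_{\bar z}\,v_{-j}, & \partial_{z}v_{-j-1}&=-\alpha_j\rho\,v_{-j}.\label{eq:down}
\end{align}
\end{lemma}

\begin{proof}
The relations \eqref{eq:down} are the complex conjugates of \eqref{eq:up}, and the first relation in \eqref{eq:up} is the definition of $D$. The second says $D^*D^{j+1}V=\alpha_jD^jV$, that is, $A_jD^jV=2\alpha_jD^jV$. For $j=0$ this is $-\frac12\Delta_gV=V$. For $j\ge1$, Lemma~\ref{lem:commutator}, the identity $B_jD=DA_{j-1}$ and induction give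
\[
A_jD^jV=B_jD^jV-jc\,D^jV=DA_{j-1}D^{j-1}V-jc\,D^jV=(2\alpha_{j-1}-jc)D^jV ,
\]
and $2\alpha_{j-1}-jc=1-\frac{(j-1)j+2j}{t(t+1)}=2\alpha_j$.
\end{proof}

\begin{lemma}\label{lem:W}
Let $W$ be a real symmetric bilinear form on $\mathbb{R}^{2t+1}$, extended complex bilinearly, such that $W(V,V)\equiv w$ is constant. Then for $j,k\ge0$:
\begin{enumerate}
\item[(i)] $W(v_j,v_k)=0$ if $j+k\ge1$;
\item[(ii)] $W(v_j,v_{-k})=0$ if $j\ne k$, and $W(v_j,v_{-j})=w\,\alpha_0\cdots\alpha_{j-1}\,\rho^j$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We use induction on $n=j+k$. For $n=1$, $W(v_0,v_1)=\frac12\partial_zw=0$. Let $n\ge2$ and first let $j,k\ge1$. The expression $W(v_j,v_k)\,dz^n$ is an element of $\Omega^n$, and by \eqref{eq:up} and the inductive hypothesis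
\[
\partial_{\bar z}W(v_j,v_k)=-\rho\bigl(\alpha_{j-1}W(v_{j-1},v_k)+\alpha_{k-1}W(v_j,v_{k-1})\bigr)=0 .
\]
It vanishes by Lemma~\ref{lem:kernels}(ii). For the remaining pair, differentiate $W(v_0,v_{n-1})=0$:
\[
0=W(v_1,v_{n-1})+W(v_0,v_n)+(n-1)(\log\rho)_zW(v_0,v_{n-1})=W(v_0,v_n).
\]

(ii) Let $X_{jk}=W(v_j,v_{-k})$. Then $X_{00}=w$, and by (i) $X_{j0}=0$ for $j\ge1$. Because $W$ is real, $X_{0k}=\overline{W(v_0,v_k)}=0$ for $k\ge1$. This is the claim for $j=0$. For $k\ge1$, differentiating $X_{jk}$ with \eqref{eq:up} and \eqref{eq:down} gives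
\[
X_{j+1,k}=\bigl(\partial_zX_{jk}-j(\log\rho)_zX_{jk}\bigr)+\alpha_{k-1}\rho\,X_{j,k-1}.
\]
Assume the claim for $j$ and all $k$. The bracket vanishes for $k\ne j$ because $X_{jk}=0$, and for $k=j$ because $X_{jj}$ is a constant multiple of $\rho^j$. The last term vanishes unless $k=j+1$, when it equals $\alpha_j\rho X_{jj}$. This is the claim for $j+1$.
\end{proof}

\begin{proposition}\label{prop:frame}
\begin{enumerate}
\item[(i)] At each point, $v_{-t},\dots,v_t$ is a Hermitian orthogonal basis of $\mathbb{C}^{2t+1}$ and $v_{t+1}=0$. For $|i|,|j|\le t$ we have $(v_i,v_j)=0$ if and only if $i+j\ne0$.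
\item[(ii)] If $W$ is a real symmetric bilinear form with $W(V,V)\equiv0$, then $W=0$.
\item[(iii)] $V$ is a linearly full conformal minimal immersion with induced metric $g$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Apply Lemma~\ref{lem:W} to $W=(\cdot,\cdot)$ with $w=1$. We get $|v_j|^2=(v_j,v_{-j})=\alpha_0\cdots\alpha_{j-1}\rho^j$, which is positive for $0\le j\le t$ and zero for $j=t+1$. Let $i+j\neq0$. If $i,j\ge0$, then $(v_i,v_j)=0$ by part (i) of the lemma; if $i,j\le0$, take conjugates; if $i$ and $j$ have opposite signs, use part (ii). Since $\overline{v_j}=v_{-j}$, these relations say that the $2t+1$ nonzero vectors $v_{-t},\dots,v_t$ are pairwise Hermitian orthogonal.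

(ii) The same three cases of Lemma~\ref{lem:W}, now with $w=0$, show that $W(v_i,v_j)=0$ for all $|i|,|j|\le t$. By (i), $W=0$.

(iii) For a map $\psi$ into Euclidean space, $4(\psi_z,\psi_z)=|\psi_x|^2-|\psi_y|^2-2i(\psi_x,\psi_y)$ and $4|\psi_z|^2=|\psi_x|^2+|\psi_y|^2$. So if $(\psi_z,\psi_z)=0$, the induced quadratic form is $2|\psi_z|^2|dz|^2$. Here $V_z=v_1$, $(v_1,v_1)=0$ and $2|v_1|^2=\rho$, so the induced metric is $g$, and $V$ is minimal by \eqref{eq:takahashi}. If $(V,\nu)\equiv a$ for a unit vector $\nu$ and a constant $a$, applying $\Delta_g$ gives $a=0$, which contradicts the linear independence of $f_0,\dots,f_{2t}$.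
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:simon}]
Let $\tilde g$ be the metric induced by $\psi$. By \eqref{eq:takahashi}, $2$ is an eigenvalue of $-\Delta_{\tilde g}$. Theorem~\ref{thm:gap} with $\lambda=2$ gives $K(\psi)\equiv c=\frac2{t(t+1)}$ with $t=s$ or $t=s+1$.

The metric $c\tilde g$ has curvature $1$. By the Killing--Hopf theorem, a complete simply connected surface of constant curvature $1$ is isometric to the unit sphere, so there is an isometry $\sigma:(S^2,c\tilde g)\to(S^2,g_0)$; after composing with a reflection if necessary, $\sigma$ preserves the orientation. Since $\psi$ is conformal, $\tilde g$ is conformal to $g_0$, and $\sigma$ is a conformal diffeomorphism of $S^2$. This is the only use of the conformality of $\psi$.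

Let $F=\psi\circ\sigma^{-1}$. From $\Delta_{c\tilde g}=\frac1c\Delta_{\tilde g}$ we get $\Delta_{g_0}F=-\frac2cF=-t(t+1)F$. So the components of $F$ lie in $\mathcal H_t$, and $F=MV_t$ for a real $(N+1)\times(2t+1)$ matrix $M$. Since $|F|^2=1=|V_t|^2$, the symmetric form with matrix $M^TM-I$ vanishes on the image of $V_t$, and Proposition~\ref{prop:frame}(ii) gives $M^TM=I$. The $2t+1$ columns of $M$ are orthonormal in $\mathbb{R}^{N+1}$, so $2t\le N$. Completing them to an orthonormal basis gives $Q\in O(N+1)$ with $M=Q\circ\iota$, where $\iota:\mathbb{R}^{2t+1}\subset\mathbb{R}^{N+1}$ is the standard inclusion. Therefore $\psi=Q\circ\iota\circ V_t\circ\sigma$.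
\end{proof}

\section{Deformations of the Veronese immersion}\label{sec:sharp}

Keep the notation of Section~\ref{sec:veronese}. We want to deform $V$ through minimal immersions. The equation for a minimal immersion is invariant only under the real orthogonal group, which does not change the curvature. We therefore encode $V$ in an object defined by conditions that are invariant under the complex orthogonal group, move that object, and recover an immersion from it.

\subsection{Isotropic subbundles}

For a subspace $E\subset\mathbb{C}^{2t+1}$ let $E^\perp$ be its orthogonal space with respect to the bilinear form $(\cdot,\cdot)$; then $\dim E+\dim E^\perp=2t+1$ and $(E^\perp)^\perp=E$. The subspace $E$ is \emph{isotropic} if $E\subset E^\perp$. Let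
\[
E=\operatorname{span}(v_{-1},\dots,v_{-t}),
\]
a smooth subbundle of rank $t$ of $S^2\times\mathbb{C}^{2t+1}$, and write $\Gamma(E)$ for its local smooth sections. We claim that
\begin{equation}\label{eq:E}
E\text{ is isotropic},\qquad\partial_{\bar z}\Gamma(E)\subset\Gamma(E),\qquad\partial_z\Gamma(E)\subset\Gamma(E^\perp).
\end{equation}
By Proposition~\ref{prop:frame}(i), $E$ is isotropic and $E^\perp=E\oplus\mathbb{C}V$, since the right side lies in $E^\perp$ and has rank $t+1$. By \eqref{eq:down}, $\partial_{\bar z}v_{-j}\in E$ for $1\le j\le t$, where $v_{-t-1}=0$ is used for $j=t$, and $\partial_zv_{-j}$ is a multiple of $v_{-j+1}\in E\oplus\mathbb{C}V$. The Leibniz rule extends this to all sections.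

The conditions \eqref{eq:E} involve only the bilinear form and the derivatives $\partial_z,\partial_{\bar z}$, so they are preserved by every constant complex orthogonal matrix. Let $S$ be a real skew-symmetric matrix of size $2t+1$. Then $G_\varepsilon=\exp(i\varepsilon S)$ satisfies $G_\varepsilon^TG_\varepsilon=I$ for real $\varepsilon$, and $E_\varepsilon=G_\varepsilon E$ satisfies \eqref{eq:E}.

Recovering a map from $E_\varepsilon$ uses complex conjugation. Isotropy means that $E_\varepsilon$ and $\overline{E_\varepsilon}$ are Hermitian orthogonal. So the Hermitian orthogonal complement $L_\varepsilon$ of $E_\varepsilon\oplus\overline{E_\varepsilon}$ is a line, invariant under conjugation, and $L_0=\mathbb{C}V$. The Hermitian projection $P_\varepsilon$ onto $L_\varepsilon$ commutes with conjugation and depends smoothly on the point and on $\varepsilon$. By compactness $P_\varepsilon V$ has no zeros for small $|\varepsilon|$, and we set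
\[
\psi_\varepsilon=\frac{P_\varepsilon V}{|P_\varepsilon V|}:S^2\to S^{2t}(1),\qquad\psi_0=V .
\]
The real vector $\psi_\varepsilon$ is Hermitian orthogonal to $\overline{E_\varepsilon}$, so it lies in $E_\varepsilon^\perp$, and $E_\varepsilon^\perp=E_\varepsilon\oplus\mathbb{C}\psi_\varepsilon$ by counting dimensions.

\begin{lemma}\label{lem:family}
For small $|\varepsilon|$, the map $\psi_\varepsilon$ is a linearly full conformal minimal immersion into $S^{2t}(1)$. With $l_\varepsilon=|\partial_z\psi_\varepsilon|^2$ we have $l_0=\frac12\rho$ and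
\begin{equation}\label{eq:harmonic}
\partial_z\partial_{\bar z}\psi_\varepsilon=-l_\varepsilon\psi_\varepsilon .
\end{equation}
The induced metric is $e^{2u_\varepsilon}g$ with $u_\varepsilon=\frac12\log(l_\varepsilon/l_0)$, and its curvature is
\begin{equation}\label{eq:Keps}
K_\varepsilon=e^{-2u_\varepsilon}(c-\Delta_gu_\varepsilon).
\end{equation}
In particular $K_\varepsilon\to c$ uniformly as $\varepsilon\to0$.
\end{lemma}

\begin{proof}
Write $\psi=\psi_\varepsilon$, $l=l_\varepsilon$, and let $e\in\Gamma(E_\varepsilon)$. Differentiating $(\psi,e)=0$ gives $(\psi_{\bar z},e)=-(\psi,e_{\bar z})=0$, because $e_{\bar z}\in E_\varepsilon$. Also $(\psi_{\bar z},\psi)=0$. Hence $\psi_{\bar z}\in(E_\varepsilon\oplus\mathbb{C}\psi)^\perp=E_\varepsilon$. Isotropy gives $(\psi_{\bar z},\psi_{\bar z})=0$ and, by conjugation, $(\psi_z,\psi_z)=0$. As in the proof of Proposition~\ref{prop:frame}(iii), the induced quadratic form is $2l\,|dz|^2$. For $\varepsilon=0$ it is $g$, so $l_0=\frac12\rho$, and for small $|\varepsilon|$ it is positive definite. Thus $\psi$ is a conformal immersion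 with induced metric $e^{2u_\varepsilon}g$.

Differentiating $(\psi_{\bar z},e)=0$ gives $(\psi_{z\bar z},e)=-(\psi_{\bar z},e_z)=0$, because $\psi_{\bar z}\in E_\varepsilon$ and $e_z\in E_\varepsilon^\perp$. So $\psi_{z\bar z}=e'+a\psi$ with $e'\in E_\varepsilon$ and $a\in\mathbb{C}$. The left side is real, so $e'-\overline{e'}+(a-\bar a)\psi=0$, and $e'=0$ because the sum $E_\varepsilon\oplus\overline{E_\varepsilon}\oplus\mathbb{C}\psi$ is direct. Differentiating $(\psi_{\bar z},\psi)=0$ gives $a=-(\psi_{\bar z},\psi_z)=-l$. This is \eqref{eq:harmonic}. By \eqref{eq:local}, the Laplacian of the induced metric applied to $\psi$ is $\frac4{2l}\psi_{z\bar z}=-2\psi$, so $\psi$ is minimal by \eqref{eq:takahashi}. Formula \eqref{eq:Keps} follows from \eqref{eq:local} with $e^{2u_\varepsilon}\rho$ in place of $\rho$, and $u_\varepsilon$ is smooth in the point and in $\varepsilon$ with $u_0=0$.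

Suppose that $\psi_{\varepsilon_n}$ is not linearly full for a sequence $\varepsilon_n\to0$. Then there are unit vectors $\nu_n$ such that $(\psi_{\varepsilon_n},\nu_n)$ is constant on $S^2$. A subsequence converges to a unit vector $\nu$ with $(V,\nu)$ constant, which contradicts Proposition~\ref{prop:frame}(iii).
\end{proof}

It remains to find $S$ for which $K_\varepsilon$ is not constant. The family $\psi_\varepsilon$ might consist of reparametrized Veronese immersions, and for $t=1$ it does (Remark~\ref{rem:t1}). We compute the first variation of the metric and show that it determines $S$; a dimension count then finishes the proof.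

\subsection{The first variation of the metric}

A dot denotes $\partial_\varepsilon$ at $\varepsilon=0$. Let $\eta=\dot\psi$, a real vector-valued function with $(\eta,V)=0$. Fix a point and $e\in E$. Differentiating $(\psi_\varepsilon,G_\varepsilon e)=0$ gives $(\eta,e)+(V,iSe)=0$, that is, $(\eta-iSV,e)=0$ since $S$ is skew. Also $(\eta-iSV,V)=0$, since $(SV,V)=0$. Hence
\begin{equation}\label{eq:eta}
\eta-iSV\in(E\oplus\mathbb{C}V)^\perp=E .
\end{equation}
In the decomposition $\mathbb{C}^{2t+1}=E\oplus\mathbb{C}V\oplus\overline E$, the real vector $\eta$ has the form $\bar\xi+\xi$ with $\xi\in\overline E$, and \eqref{eq:eta} says that $\xi$ is the $\overline E$-component of $iSV$. So $\eta$ depends $\mathbb{R}$-linearly on $S$, and so does $\dot l=(\eta_z,V_{\bar z})+(V_z,\eta_{\bar z})$. We obtain a linear map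
\[
\Phi:\mathfrak{so}(2t+1,\mathbb{R})\to C^\infty(S^2,\mathbb{R}),\qquad\Phi(S)=\dot u=\frac{\dot l}{2l_0}.
\]
The injectivity of $\Phi$ rests on the following property of the Veronese frame.

\begin{lemma}\label{lem:Z}
Let $Z$ be a complex $(2t+1)\times(2t+1)$ matrix such that $ZV\in\overline E=\operatorname{span}(v_1,\dots,v_t)$ at every point of $S^2$. Then $Z=0$.
\end{lemma}

\begin{proof}
We show that $(Zv_i,v_t)=0$ for all $|i|\le t$, differentiating the hypothesis with $\partial_z$ for $i\ge0$ and with $\partial_{\bar z}$ for $i\le0$.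

Let $Y_{jm}=(Zv_j,v_m)$ for $j,m\ge0$. By hypothesis and Proposition~\ref{prop:frame}(i), $Y_{0m}=0$ for all $m\ge0$; here $v_m=0$ for $m>t$. By \eqref{eq:up},
\[
Y_{j+1,m}=\partial_zY_{jm}-(j+m)(\log\rho)_zY_{jm}-Y_{j,m+1},
\]
so induction on $j$ gives $Y_{jm}=0$ for all $j,m\ge0$. In particular $(Zv_j,v_t)=0$ for $0\le j\le t$.

Let $F_m=\operatorname{span}(v_m,v_{m+1},\dots,v_t)$ for $-t\le m\le t$. By \eqref{eq:up} and \eqref{eq:down}, $\partial_{\bar z}v_i$ lies in the span of $v_i$ and $v_{i-1}$, so $\partial_{\bar z}\Gamma(F_m)\subset\Gamma(F_{m-1})$ for $m>-t$. We claim that $Zv_{-k}\in F_{-k+1}$ for $0\le k\le t$. For $k=0$ this is the hypothesis. If it holds for some $k<t$, then by \eqref{eq:down}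
\[
Zv_{-k-1}=\partial_{\bar z}(Zv_{-k})-k(\log\rho)_{\bar z}\,Zv_{-k}\in F_{-k}.
\]
So $Zv_{-k}\in F_{-t+1}$ for $0\le k\le t$, and $(Zv_{-k},v_t)=0$ because $(v_i,v_t)=0$ for $i\ne-t$.

We now have $(v_i,Z^Tv_t)=0$ for every vector of the basis, so $Z^Tv_t=0$ at every point. Applying $\partial_{\bar z}$ and using $\partial_{\bar z}v_{j+1}=-\alpha_j\rho v_j$ with $\alpha_j\ne0$ for $j<t$, we get successively $Z^Tv_{t-1}=0,\dots,Z^TV=0$. The components of $V$ are linearly independent functions, so $Z=0$.
\end{proof}

\begin{lemma}\label{lem:Phi}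
The map $\Phi$ is injective.
\end{lemma}

\begin{proof}
Let $\Phi(S)=0$, so that $\dot l=0$. Differentiating \eqref{eq:harmonic} gives $\eta_{z\bar z}=-l_0\eta-\dot lV=-\frac12\rho\,\eta$, that is, $\Delta_g\eta=-2\eta$, or $\Delta_{g_0}\eta=-t(t+1)\eta$. So the components of $\eta$ lie in $\mathcal H_t$, and $\eta=TV$ for a real matrix $T$. By \eqref{eq:eta}, $(T-iS)V\in E$, and conjugation gives $(T+iS)V\in\overline E$ at every point. Lemma~\ref{lem:Z} gives $T+iS=0$, and $S=0$ because $T$ and $S$ are real.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]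
Let $t\ge2$. Then $\dim\mathfrak{so}(2t+1,\mathbb{R})=t(2t+1)\ge10$, while $\dim\mathcal H_1=3$. By Lemma~\ref{lem:Phi} there is $S$ with $\Phi(S)\notin\mathcal H_1$. Differentiating \eqref{eq:Keps} and using $\Delta_g=c\,\Delta_{g_0}$,
\begin{equation}\label{eq:Kdot}
\dot K=-2c\,\dot u-\Delta_g\dot u=-c\,(\Delta_{g_0}+2)\,\Phi(S),
\end{equation}
which is not identically zero, since $\mathcal H_1$ is the kernel of $\Delta_{g_0}+2$.

Suppose that $K_{\varepsilon_n}$ is constant for a sequence $\varepsilon_n\to0$ with $\varepsilon_n\ne0$. A constant curvature of a minimal immersion of $S^2$ belongs to the set $\{\frac2{m(m+1)}:m\ge1\}$, in which $c$ is an isolated point, and $K_{\varepsilon_n}\to c$. So $K_{\varepsilon_n}\equiv c=K_0$ for large $n$, and the difference quotients give $\dot K\equiv0$, a contradiction. Hence $K_\varepsilon$ is nonconstant for all small $\varepsilon\neq0$, and Lemma~\ref{lem:family} gives the first statement.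

For the second, let $a=\frac2{(s+1)(s+2)}$, $b=\frac2{s(s+1)}$ and $0<\delta<b-a$. For $s\ge1$ take $t=s+1$: there is a conformal minimal immersion into $S^{2s+2}(1)$ with nonconstant curvature in $(a-\delta,a+\delta)\subset[a-\delta,b]$, so $a$ cannot be replaced by $a-\delta$. For $s\ge2$ take $t=s$: there is one into $S^{2s}(1)$ with nonconstant curvature in $(b-\delta,b+\delta)\subset[a,b+\delta]$, so $b$ cannot be replaced by $b+\delta$.
\end{proof}

\begin{remark}\label{rem:t1}
The hypothesis $t\ge2$ is used only in the dimension count. For $t=1$ each $\psi_\varepsilon$ is an immersion of $S^2$ into $S^2(1)$, so $K_\varepsilon\equiv1$; by \eqref{eq:Kdot} the image of $\Phi$ lies in $\mathcal H_1$, and $\Phi:\mathfrak{so}(3,\mathbb{R})\to\mathcal H_1$ is an isomorphism of three-dimensional spaces. For $t\ge2$, Theorem~\ref{thm:simon} with $s=t-1$ and with $s=t$ shows that, for small $\delta$, the curvature of each example in Theorem~\ref{thm:sharp} takes values on both sides of $\frac2{t(t+1)}$.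
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{On conformal minimal immersions of $S^2$ into $\mathbb{C}P^n$},
\texttt{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/BF01458531.pdf},
doi:10.1007/bf01458531.

\end{thebibliography}
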